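\title{Short zero-sum subsequences in $C_2^{13}\oplus C_3$ and the conjecture $s(G)=\rho(G)+\exp(G)-1$}

\begin{abstract}
Let $G$ be a finite abelian group of exponent $m$. Let $s(G)$ be the least length that forces a zero-sum subsequence of length exactly $m$, and $\rho(G)$ the least length that forces a nonempty zero-sum subsequence of length at most $m$. Padding with zeros gives $s(G)\ge\rho(G)+m-1$, and it has been conjectured that equality always holds. We show that equality fails for $G=C_2^{13}\oplus C_3$, where $m=6$. The extended binary Golay code gives $s(G)\ge 97$. A packing argument in $\mathbb F_2^{13}$, based on the structure of sets without a zero-sum subset of size six, gives $\rho(G)\le 91$.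
\end{abstract}

\section{Two zero-sum constants}\label{sec:intro}

Let $G$ be a finite abelian group, written additively, and let $m=\exp(G)$ be its exponent, the largest order of an element; thus $mg=0$ for all $g\in G$. A \emph{sequence} over $G$ is a finite list of elements of $G$, repetition allowed. A \emph{subsequence} is obtained by selecting some of the terms, and a sequence is \emph{zero-sum} if its terms add up to $0$. We consider two constants:
\begin{itemize}
\item $s(G)$ is the smallest integer $r$ such that every sequence of length $r$ has a zero-sum subsequence of length exactly $m$;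
\item $\rho(G)$ is the smallest integer $\rho$ such that every sequence of length at least $\rho$ has a nonempty zero-sum subsequence of length at most $m$.
\end{itemize}
Both exist, since in a sequence longer than $(m-1)|G|$ some element occurs $m$ times.

For $G=C_2^r$ we have $m=2$. A zero-sum subsequence of length $2$ is a repeated element, so $s(G)=2^r+1$; to avoid length $1$ as well one must also omit $0$, so $\rho(G)=2^r$. For $G=C_3$, the sequence $1,1$ and the fact that three nonzero terms contain $1,2$ or are all equal give $\rho(G)=3$. Five terms contain three equal elements or all of $0,1,2$, while $0,0,1,1$ has no zero-sum subsequence of length $3$, so $s(G)=5$. In both cases $s(G)=\rho(G)+m-1$. One inequality holds in general, and it is easy to say what the other one means.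

\begin{proposition}\label{prop:padding}
For every finite abelian group $G$ of exponent $m$ we have $s(G)\ge\rho(G)+m-1$. Equality holds if and only if some sequence of length $s(G)-1$ without a zero-sum subsequence of length $m$ contains an element $m-1$ times.
\end{proposition}

\begin{proof}
Take a sequence of length $\rho(G)-1$ without a nonempty zero-sum subsequence of length at most $m$, and append $m-1$ zeros. A zero-sum subsequence of length $m$ would use at least one of the old terms, and the old terms used would form a nonempty zero-sum subsequence of length at most $m$. So the new sequence, of length $\rho(G)+m-2$, has none. This proves the inequality, and in the case of equality it provides the sequence required in the second statement.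

Conversely, let a sequence of length $s(G)-1$ without a zero-sum subsequence of length $m$ contain $g$ exactly $m-1$ times. Subtracting $g$ from every term does not change sums of $m$ terms, so we may take $g=0$. If the other $s(G)-m$ terms had a zero-sum subsequence of length $\ell$ with $1\le\ell\le m$, then $m-\ell$ zeros would complete it to length $m$. Hence $\rho(G)\ge s(G)-m+1$.
\end{proof}

Conjecture 6 of \cite{ZS} states that
\[
s(G)=\rho(G)+m-1\qquad\text{for every finite abelian group } G .
\]
By Proposition~\ref{prop:padding} it says that one loses nothing by repeating one element as often as possible. The guess is plausible: repeating an element creates few new subsequence sums, and so seems a cheap way to lengthen a sequence. A counterexample needs a group in which a long sequence with little repetition does better than every padded one. We find such a group.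

\begin{theorem}\label{thm:main}
For $G=C_2^{13}\oplus C_3\cong C_2^{12}\oplus C_6$, which has exponent $m=6$, we have $s(G)\ge 97$ and $\rho(G)\le 91$. Hence $s(G)\ge 97>96\ge\rho(G)+m-1$, and the conjecture is false.
\end{theorem}

The lower bound (Section~\ref{sec:golay}) is a sequence of $96$ distinct elements built from the extended Golay code. The upper bound takes the rest of the paper and resembles the sphere-packing bound for codes. Given $91$ elements without a short zero-sum subsequence, we sort them by their $C_3$-coordinate and form several families of sums in $\mathbb F_2^{13}$. A coincidence between two sums would be a short zero-sum subsequence, so the families are large and nearly disjoint, and together they need more than $2^{13}=8192$ points. Section~\ref{sec:setup} carries this out in a model case and lists what the general case requires.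

Throughout, $V=\mathbb F_2^{13}$, $G=V\oplus\mathbb F_3$, and
\[
\kappa(x)=\frac{x(x-2)(x-4)}{24},\qquad
\sigma(n)=1+n+\binom n2+\binom n3=\frac{n^3+5n+6}{6}.
\]
The function $\kappa$ is increasing for $x\ge4$, and $\kappa''(x)=(x-2)/4$.

\section{Ninety-six elements from the Golay code}\label{sec:golay}

The \emph{weight} of a vector in $\mathbb F_2^{24}$ is its number of nonzero coordinates. The extended binary Golay code is a $12$-dimensional subspace $\mathcal C\subset\mathbb F_2^{24}$ that equals its orthogonal complement $\mathcal C^\perp$ under the standard dot product and in which every nonzero vector has weight at least $8$. Every $c\in\mathcal C$ has $c\cdot c=0$, that is, even weight. So the all-ones vector is orthogonal to $\mathcal C$ and can be taken as the first vector of a basis of $\mathcal C^\perp$. The $12\times24$ matrix with these basis vectors as rows has kernel $\mathcal C$, and its columns have the form $(1,b_i)$ with $b_i\in\mathbb F_2^{11}$, $1\le i\le24$. We need only the following property: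
\begin{equation}\label{eq:golay}
\sum_{i\in I}b_i\ne0\qquad\text{whenever } |I|\in\{2,4,6\}.
\end{equation}
Indeed, if $|I|$ is even and the sum vanishes, then the columns indexed by $I$ add up to $0$, so $I$ is the support of a codeword, and $|I|=0$ or $|I|\ge8$. In particular the $b_i$ are distinct.

So $24$ points of $\mathbb F_2^{11}$ have no zero-sum subset of size $6$. Each of the two remaining binary coordinates doubles this number. The first doubling works because $6/2$ is odd, the second because the factor $\mathbb F_3$ is available.

\begin{proposition}\label{prop:lower}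
$s(G)\ge97$.
\end{proposition}

\begin{proof}
Let $S$ consist of the $96$ distinct elements
\[
(b_i,\varepsilon,j;\,j)\in\mathbb F_2^{11}\oplus\mathbb F_2\oplus\mathbb F_2\oplus\mathbb F_3=G,\qquad 1\le i\le24,\quad \varepsilon,j\in\{0,1\}.
\]
Suppose that six terms add up to $0$. By the last two coordinates, the number of them with $j=1$ is divisible by $2$ and by $3$, so all six have the same $j$. Then each index $i$ occurs at most twice. The set $I$ of indices that occur exactly once has even size at most $6$, and $\sum_{i\in I}b_i=0$, so $I=\emptyset$ by \eqref{eq:golay}. Thus three indices occur, each with both values of $\varepsilon$, and the $\varepsilon$-coordinate of the sum is $3=1\ne0$, a contradiction. So $S$ and its subsequences have no zero-sum subsequence of length $6$.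
\end{proof}

\begin{remark}\label{rem:perfect}
The sequence $S$ is tightly packed. Let $B=\{(b_i,\varepsilon)\}\subset\mathbb F_2^{12}$. Triples in $B$ with three different indices have $2\binom{24}{3}=4048=\kappa(48)$ different sums, because by \eqref{eq:golay} the vectors $b_i+b_j+b_l$ are distinct. The other triples have their sums in $B$, each point of $B$ occurs, and by \eqref{eq:golay} no $b_i+b_j+b_l$ equals a $b_p$. So the triple sums of $B$ number $4048+48=2^{12}$: the triple sums of the two halves $j=0$ and $j=1$ of $S$ fill the two halves of $V$ completely.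

On the other hand, every translate $S+(v;\gamma)$ has a zero-sum subsequence of length $4$. Take two pairs of terms, each pair differing only in $\varepsilon$. The $V$-part of their sum is $0$, and the $\mathbb F_3$-part is $4\gamma$, $4\gamma+2$ or $4\gamma+4$ according to how many pairs have $j=1$; one of these is $0$.
\end{remark}

\section{Words and the packing principle}\label{sec:setup}

From now on $T$ is a sequence of $91$ elements of $G$ without a nonempty zero-sum subsequence of length at most $6$, and we seek a contradiction. This gives $\rho(G)\le91$, because every longer sequence contains one of length $91$.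

Terms of $T$ are indexed, so two terms may be equal as group elements. For $\gamma\in\{0,1,2\}$ let $A_\gamma$ be the family of terms with $\mathbb F_3$-coordinate $\gamma$. In sums, a term stands for its vector in $V$. A family of terms whose vectors are pairwise distinct is called a \emph{set} and is identified with a subset of $V$. Put
\[
n=|A_0|,\qquad N_1=|A_1|,\qquad N_2=|A_2|,\qquad n+N_1+N_2=91 .
\]
A \emph{word} is a nonempty collection of terms with vector sum $0$ in $V$, and a \emph{$j$-word} is a word with $j$ terms. A word with $i_1$ terms from $A_1$ and $i_2$ terms from $A_2$ has \emph{type} $(i_1,i_2)$ and \emph{class} $i_1-i_2 \bmod 3$; the class is the $\mathbb F_3$-coordinate of its sum in $G$. The hypothesis on $T$ reads: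
\begin{itemize}
\item[$(\star)$] \emph{No word of size at most $6$ has class $0$.}
\end{itemize}
The types excluded by $(\star)$ are $(0,0)$, $(1,1)$, $(2,2)$, $(3,3)$, $(3,0)$, $(0,3)$, $(4,1)$, $(1,4)$, $(6,0)$, $(0,6)$. The list is symmetric in $A_1$ and $A_2$, so every statement below has a mirror image. Since $V$ has characteristic $2$, an equation between two sums of terms produces a word: collect the terms that occur an odd number of times, if there are any. All uses of $(\star)$ are of this kind.

Let $H=A_0\cup\{0\}$. It is convenient to treat ``one term of $A_0$ or none'' uniformly: for $h\in H$ put $[h]=\{h\}$ if $h\in A_0$, and $[0]=\emptyset$. Let $\Sigma$ be the set of sums of at most three terms of $A_0$, the empty sum included, and for a family $A$ let $3A$ be the set of sums of three distinct terms of $A$. Call $K\subset V$ a \emph{Sidon set} if the sums of its two-element subsets are pairwise distinct. We write $\triangle$ for symmetric difference.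

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $|\Sigma|=\sigma(n)$. Consequently $n\le36$ and $N_1+N_2\ge55$.
\item[(b)] $A_0$ is a set, $0\notin A_0$, and $H$ is a Sidon set with $k:=|H|=n+1$.
\item[(c)] $\Sigma$, $3A_1$ and $3A_2$ are pairwise disjoint.
\item[(d)] Neither $A_1$ nor $A_2$ contains a $6$-word.
\end{itemize}
\end{lemma}

\begin{proof}
If two different collections of at most three terms of $A_0$ had the same sum, their symmetric difference would be a word of type $(0,0)$ and size at most $6$. This gives $|\Sigma|=\sigma(n)$, and $\sigma(37)=8474>8192$. It also gives (b), since $h+h'$ is the sum of $[h]\cup[h']$ and different pairs in $H$ give different collections. A common element of two of the sets in (c) gives a word of size at most $6$ and type $(3,0)$, $(0,3)$ or $(3,3)$. Part (d) is the exclusion of types $(6,0)$ and $(0,6)$.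
\end{proof}

Part (a) is the sphere-packing bound and settles the case of large $n$. The following example shows the method when $A_1$ and $A_2$ carry the weight. They are given the shape of the two halves of the sequence $S$. We use, here and in Section~\ref{sec:numbers}, the identity
\begin{equation}\label{eq:delta}
\kappa(\nu+\delta)+\kappa(\nu-\delta)+c(\nu+\delta)(\nu-\delta)=2\kappa(\nu)+c\nu^2+\delta^2\Big(\frac{\nu-2}{4}-c\Big),
\end{equation}
which holds because $\kappa$ is a cubic polynomial with $\kappa''(\nu)=(\nu-2)/4$.

\begin{example}\label{ex:model}
Forget the length of $T$ for a moment but keep $(\star)$. Suppose that $A_0$ is empty and that each $A_i$ ($i=1,2$) is a set that is a union of $\varrho_i\ge5$ pairs with a common sum $u_i$. We show that $N_1+N_2\le88$, by packing four subsets into $V$: the set $\{0\}$, the set $A_1+A_2$, and the sets $Q_i$ of sums of three points of $A_i$ taken from three different pairs.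

\emph{Size of $Q_1$.} The pairs of $A_1$ become $\varrho_1$ distinct points of $V/\langle u_1\rangle$. If six of these points add up to $0$, choose one point from each of the six pairs; after exchanging one point for its partner if necessary, the sum is $0$, and we have a $6$-word. If four of them add up to $0$, choose one point from each pair so that the sum is $u_1$, and add a fifth pair; this is again a $6$-word. So the triples of points in the quotient have distinct sums, each sum has two preimages, both attained, and $|Q_1|=2\binom{\varrho_1}3=\kappa(N_1)$. The same holds for $Q_2$.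

\emph{Size of $A_1+A_2$.} An equation $x+y=x'+y'$ with $(x,y)\ne(x',y')$ has $x\ne x'$ and $y\ne y'$ and is a word of type $(2,2)$. So $|A_1+A_2|=N_1N_2$.

\emph{Disjointness.} The sets $\{0\},Q_1,Q_2$ are disjoint by Lemma~\ref{lem:basic}(c), and $0\notin A_1+A_2$ by type $(1,1)$. Let $x+y=x_1+x_2+x_3\in Q_1$. If $x\notin\{x_1,x_2,x_3\}$, we have a word of type $(4,1)$. Otherwise, say, $x=x_1$ and $y=x_2+x_3$. This is a word of type $(2,1)$, which $(\star)$ allows. But we can \emph{trade} $x_2$ for three other points: $x_2=x_2'+p+p'$, where $x_2'$ is the partner of $x_2$ and $\{p,p'\}$ is a pair containing neither $x_2$ nor $x_3$. Then $\{x_2',p,p',x_3,y\}$ is a word of type $(4,1)$. The mirror image handles $Q_2$.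

Hence $1+\kappa(N_1)+\kappa(N_2)+N_1N_2\le8192$. If $N_1+N_2=2\nu\ge90$, then by \eqref{eq:delta} the left side is at least $1+2\kappa(45)+45^2=1+6611.25+2025>8192$. As $N_1+N_2$ is even, it is at most $88$.
\end{example}

Without the mixed sums $A_1+A_2$ the count would allow $N_1=N_2=48$, since $1+2\kappa(48)=8097$. The mixed sums are controlled by words of size less than $6$; they are what separates $\rho$ from $s$. The general proof has four further tasks.
\begin{enumerate}
\item For an arbitrary set $A$ without $6$-words, find at least $\kappa(|A|)$ triple sums in which trading is possible (Section~\ref{sec:blocks}).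
\item Points in no $4$-word cannot be traded. We show that they create more extra triple sums than they cost in overlaps (Lemmas~\ref{lem:triples} and~\ref{lem:overlap}).
\item For moderate $n$ the gain $\sigma(n)$ does not make up for the smaller $N_1,N_2$. We then need up to $3N_1N_2$ mixed sums, of the form $x+y+h$ with $h\in H$ (Section~\ref{sec:mixed}).
\item $A_1$ or $A_2$ may contain repeated vectors (Section~\ref{sec:repeat}).
\end{enumerate}

\section{Sets without 6-words}\label{sec:blocks}

In this section $A\subset V$ is a set with $N$ elements, a word is a nonempty zero-sum subset of $A$, and the only hypothesis is that $A$ has no $6$-word. Coincidences among pair sums and among triple sums of $A$ come from $4$-words, so we first determine how $4$-words can be arranged. The basic constraint is: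
\begin{itemize}
\item[(M)] \emph{Two distinct $4$-words meet in $0$ or $2$ points.}
\end{itemize}
If they met in one point, their symmetric difference would be a $6$-word; if in three, a $2$-word, that is, two equal points.

\subsection*{The affine cube}
An affine $3$-flat is a coset $\Phi=p+D$ of a $3$-dimensional subspace $D$; it has $8$ points, and its \emph{directions} are the $7$ nonzero elements of $D$. The sum of three points of $\Phi$ lies in $\Phi$. The zero-sum $4$-subsets of $\Phi$ are its \emph{planes} $\{a,b,c,a+b+c\}$. Three distinct points lie on exactly one plane. The planes through two given points split the other six points into pairs, so there are $3$ of them. Through one point there are $\binom72/3=7$. Inclusion-exclusion gives: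
\begin{itemize}
\item[(C)] \emph{For distinct $e,z\in\Phi$, some plane contains $e$ and avoids $z$ (there are $7-3=4$). For distinct $e,e',z\in\Phi$, some plane contains $e$ and avoids $e'$ and $z$ (there are $7-3-3+1=2$).}
\end{itemize}

\subsection*{Blocks}
Join two $4$-words of $A$ if they intersect, and consider the connected components of this graph. A point of $A$ is \emph{free} if it lies in no $4$-word. A \emph{block} is either the union of the $4$-words of one component or a single free point. The blocks partition $A$, and every $4$-word lies in one block. For $v\ne0$ let $r_A(v)$ be the number of two-element subsets of $A$ with sum $v$. These pairs are disjoint, and the union of any two of them is a $4$-word.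

\begin{lemma}\label{lem:blocks}
Every block that is not a free point is one of the following.
\begin{itemize}
\item A \emph{square}: a single $4$-word that meets no other $4$-word.
\item A \emph{ladder}: $U=P_1\cup\dots\cup P_\varrho$ with $\varrho\ge3$, where the \emph{rungs} $P_i$ are all the pairs in $A$ with a given sum $u$, and the $4$-words meeting $U$ are exactly the sets $P_i\cup P_j$, $i\ne j$.
\item A \emph{cube}: $A\cap\Phi$, where $\Phi$ is an affine $3$-flat with $|A\cap\Phi|\in\{7,8\}$, and the $4$-words meeting $A\cap\Phi$ are exactly the planes of $\Phi$ contained in $A$.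
\end{itemize}
\end{lemma}

\begin{proof}
A component with one word gives a square. Otherwise the component contains two distinct intersecting words, which by (M) can be written $P_1\cup P_2$ and $P_1\cup P_3$ with disjoint pairs $P_1,P_2,P_3$ of a common sum $u\ne0$. Let $P_1,\dots,P_\varrho$ be all pairs in $A$ with sum $u$, and $U$ their union. The sets $P_i\cup P_j$ are $4$-words in the given component. If no other $4$-word meets $U$, the block is a ladder.

Suppose that a $4$-word $w$ meets $U$ and is not of the form $P_i\cup P_j$. It contains no $P_i$, since otherwise its other two points would have sum $u$ and form some $P_j$. So $w$ has exactly one point in some $P_i$, and (M) applied to $w$ and $P_i\cup P_j$ shows that it has exactly one point in every $P_j$. Thus $w=\{p_1,p_2,p_3,g\}$ with $p_i\in P_i$ and $g=p_1+p_2+p_3\notin P_1\cup P_2\cup P_3$. The coset $\Phi=p_1+\langle u,\,p_1+p_2,\,p_1+p_3\rangle$ contains the seven points of $P_1\cup P_2\cup P_3\cup\{g\}$, so it is a $3$-flat with $|A\cap\Phi|\ge7$.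

Let $w'$ be a $4$-word that meets $\Phi$ but is not contained in it, and let $J=w'\cap\Phi$. Each point of $w'$ is the sum of the other three, so $|J|\ne3$, and $|J|\in\{1,2\}$. Choose $z\in\Phi\setminus J$ with $\Phi\setminus\{z\}\subset A$: the point missing from $A$ if there is one, and any point outside $J$ otherwise. By (C) some plane avoids $z$ and contains exactly one point of $J$. It is a $4$-word of $A$ that meets $w'$ in one point, against (M). So the $4$-words meeting $A\cap\Phi$ are the planes of $\Phi$ contained in $A$. By (C) they cover $A\cap\Phi$. Two of them either intersect or cover $\Phi$; in the latter case $\Phi\subset A$, and a plane through one point of each meets both. So they form one component, which contains $P_1\cup P_2$, and the block is the cube $A\cap\Phi$.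
\end{proof}

Trading a point $x_2$ for three others, as in Example~\ref{ex:model}, requires a $4$-word that contains $x_2$ but not $x_3$. No such word exists if $x_2,x_3$ form a rung or lie in one square. This suggests the definition: a subset of $A$ is \emph{admissible} if it contains no two points of one square and no rung of a ladder.

\begin{lemma}\label{lem:conseq}
\begin{itemize}
\item[(a)] If $\{x,x'\}$ is an admissible pair and $x,x'$ are not both free, then some $4$-word contains exactly one of $x,x'$.
\item[(b)] $\displaystyle\sum_{v:\ r_A(v)\ge3}\big(r_A(v)-2\big)\le\tfrac74N$.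
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x,x'$ lie in different blocks, take a $4$-word through the one that is not free. If they lie in a ladder, then $x\in P_i$ and $x'\in P_j$ with $i\ne j$; take $P_i\cup P_l$ with $l\ne i,j$. If they lie in a cube $A\cap\Phi$, choose $z\ne x,x'$ with $\Phi\setminus\{z\}\subset A$ and use (C).

(b) Let $r_A(v)\ge3$. The unions of two pairs with sum $v$ are several $4$-words in one component, so all these pairs lie in one ladder or one cube. In a ladder we must have $v=u$. For if $v\ne u$, the union of two pairs with sum $v$ is some $P_i\cup P_j$, and each of the two pairs has one point in $P_i$ and one in $P_j$; so one pair determines $\{i,j\}$ and hence the other pair, and $r_A(v)\le2$. Thus a ladder with $2\varrho$ points contributes $\varrho-2$ to the sum. In a cube, $v$ is one of $7$ directions, and $r_A(v)$ is $4$ or $3$ according as the cube has $8$ or $7$ points; the contribution is at most $14=\frac74\cdot8$ or $7<\frac74\cdot7$. Every block contributes at most $\frac74$ times its size.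
\end{proof}

\subsection*{Triple sums}
Let $Q(A)\subset 3A$ be the set of sums of admissible $3$-subsets of $A$, and let $\varphi(A)$ be the number of free points. A single ladder has $|Q(A)|=\kappa(N)$, as in Example~\ref{ex:model}. The next lemma says that for $N\ge15$ this is the least possible value and that every free point adds a surplus.

\begin{lemma}\label{lem:triples}
If $N\ge15$, then $|Q(A)|\ge\kappa(N)+\varphi(A)\,N(N-3)/8$.
\end{lemma}

\begin{proof}
Two distinct $3$-subsets with equal sum share exactly one point: sharing none gives a $6$-word, sharing two gives two equal points. Their symmetric difference is a $4$-word; it lies in one block and contains two points of each triple. So the two triples have the same number of points in every block, and a point that is alone in its block is the common point. In particular a triple spread over three blocks, which is always admissible, shares its sum with no other triple. Let $n_b$ be the size of block $b$, and let $d_b$ and $t_b$ be the numbers of distinct sums of admissible pairs and of admissible triples inside $b$. Sorting triples by their distribution over the blocks,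 we get
\begin{equation}\label{eq:Qcount}
|Q(A)|\ge\sum_{\{b,b',b''\}}n_bn_{b'}n_{b''}+\sum_bd_b(N-n_b)+\sum_bt_b ,
\end{equation}
where the first sum runs over sets of three distinct blocks.

\emph{The numbers $d_b$ and $t_b$.} For a free point or a square both are $0$. In a ladder with $\varrho$ rungs there are $4\binom\varrho2$ admissible pairs and $8\binom\varrho3$ admissible triples. Two of them with equal sum differ by a word $P_i\cup P_j$, that is, by exchanging two points for their partners. So pairs fall into classes of size $2$ and triples into classes of size $4$, and $d_b=\varrho(\varrho-1)$, $t_b=2\binom\varrho3$. In a cube all subsets are admissible. Every direction is the sum of a pair, since $\Phi$ splits into four pairs with that sum and at most one point is missing; so $d_b=7$. Every $z'\in\Phi$ is the sum of the other three points of a plane through $z'$, and by (C) the plane can be chosen to avoid the missing point if that point exists and differs from $z'$; so $t_b=8$.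

\emph{Comparison with ladders.} For a ladder with $x=2\varrho$ points, $d_b=d^*(x):=x(x-2)/4$ and $t_b=\kappa(x)$. We first evaluate the right side of \eqref{eq:Qcount} with these values for all blocks. Let $p_j=\sum_bn_b^j$, so $p_1=N$. The three sums become
\[
\frac{N^3-3Np_2+2p_3}6,\qquad \frac{Np_2-p_3}4-\frac{N^2-p_2}2,\qquad \frac{p_3-6p_2+8N}{24},
\]
and their total minus $\kappa(N)=(N^3-6N^2+8N)/24$ is
\[
\frac{N^3-2Np_2+p_3-2N^2+2p_2}8=\frac18\sum_bn_b(N-n_b)(N-n_b-2).
\]
Correcting for the true values, we obtain $|Q(A)|-\kappa(N)\ge\sum_b\gamma_b$ with
\[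
\gamma_b=\tfrac18n_b(N-n_b)(N-n_b-2)+\big(d_b-d^*(n_b)\big)(N-n_b)+\big(t_b-\kappa(n_b)\big).
\]
In each row of the following table the factor $N-n_b$ is common to the first two terms of $\gamma_b$.
\[
\begin{array}{l|c|c|c|l}
\text{block}&n_b&d_b-d^*(n_b)&t_b-\kappa(n_b)&\gamma_b\\ \hline
\text{free point}&1&0+\frac14&0-\frac18&\frac18\big((N-1)^2-1\big)=\frac18N(N-2)\\[2pt]
\text{square}&4&0-2&0-0&\frac12(N-4)(N-10)\\[2pt]
\text{cube}&8&7-12&8-8&(N-8)(N-15)\\[2pt]
\text{cube}&7&7-\frac{35}4&8-\frac{35}8&\frac78(N-7)(N-11)+\frac{29}8\\[2pt]
\text{ladder}&2\varrho&0&0&\frac18n_b(N-n_b)(N-n_b-2)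
\end{array}
\]
For $N\ge15$ (the $8$-point cube dictates this bound) all $\gamma_b$ are nonnegative, except for a ladder with $n_b=N-1$, where $\gamma_b=-(N-1)/8$. In that case the only other block is a free point, $\varphi(A)=1$, and the total is $(N^2-3N+1)/8\ge N(N-3)/8$. In all other cases the total is at least $\varphi(A)N(N-2)/8$.
\end{proof}

\subsection*{Sums with a Sidon set}
We shall add $A$ to a subset of $H$ and need the sumset to be large. Coincidences $a+h=a'+h'$ are governed by $r_A(h+h')$, which Lemma~\ref{lem:conseq}(b) controls.

\begin{lemma}\label{lem:sumset}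
Let $N\ge1$ and let $K\subset V$ be a Sidon set with $j\ge1$ elements.
\begin{itemize}
\item[(a)] $|A+K|\ge\lambda(j,N)\,N$, where $\lambda(j,N)=\dfrac{j^2}{j+7+4j(j-1)/N}$ is nondecreasing in $N$.
\item[(b)] If $A$ has no $4$-word, then $|A+K|\ge\dfrac{N^2j}{N+2j-2}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $R(w)$ be the number of $(a,h)\in A\times K$ with $a+h=w$. Then $\sum_wR(w)=Nj$, and $E=\sum_wR(w)^2$ counts quadruples with $a+h=a'+h'$. The Cauchy--Schwarz inequality gives $(Nj)^2\le|A+K|\,E$. Quadruples with $h=h'$ have $a=a'$, and there are $Nj$ of them. Each unordered pair $h\ne h'$ gives $2\cdot2\,r_A(h+h')$ quadruples. So $E=Nj+4\sum_{\{h,h'\}}r_A(h+h')$. The vectors $h+h'$ are nonzero and distinct, so by Lemma~\ref{lem:conseq}(b) the sum is at most $2\binom j2+\frac74N$, and $E\le N(j+7)+4j(j-1)$. This gives (a). Without $4$-words, $r_A\le1$ and $E\le Nj+2j(j-1)$, which gives (b).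
\end{proof}

We shall use these values:
\begin{equation}\label{eq:lambda}
\begin{array}{llll}
\lambda(4,15)=\frac{80}{71}>1.1,&\lambda(5,15)=\frac{75}{52}>1.4,&\lambda(6,15)=\frac{12}{7}>1.7,&\lambda(8,15)=\frac{960}{449}>2,\\[4pt]
\lambda(6,21)=\frac{756}{393}>1.5,&\lambda(7,21)=\frac{49}{22}>2,&\lambda(12,21)=\frac{3024}{927}>3.&
\end{array}
\end{equation}

\section{The mixed sums $x+y+h$}\label{sec:mixed}

We return to the sequence $T$. Let $X\subset A_1$ and $Y\subset A_2$ be sets; by Lemma~\ref{lem:basic}(d) Section~\ref{sec:blocks} applies to each. Letters $x,y,h$, with or without decorations, denote elements of $X,Y,H$. Let $Z=X+Y+H$.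

Unlike the sums $x+y$, the sums $x+y+h$ need not be distinct: an equation $x+h=x'+h'$ is a word of type $(2,0)$, which $(\star)$ allows. What $(\star)$ does forbid is such a coincidence in $X$ and one in $Y$ at the same $h$. Call $h\in H$ \emph{$X$-simple} if $x+h=x'+h'$ implies $(x,h)=(x',h')$, and define \emph{$Y$-simple} in the same way. A \emph{splitting} is a partition $H=H_1\cup H_2$, one part possibly empty, such that all elements of $H_1$ are $X$-simple and all elements of $H_2$ are $Y$-simple. Given a splitting, we choose
\[
W_1\subset Y+H_1,\qquad W_2\subset X+H_2,\qquad w_i=|W_i|,\qquad Z'=(X+W_1)\cup(Y+W_2)\subset Z .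
\]

\begin{lemma}\label{lem:mixed}
\begin{itemize}
\item[(a)] $Z\cap\Sigma=\emptyset$.
\item[(b)] If $x+y+h=x'+y'+h'$, then $x=x'$ or $y=y'$.
\item[(c)] Every $h\in H$ is $X$-simple or $Y$-simple. Hence a splitting exists.
\item[(d)] For every splitting and every choice of $W_1,W_2$ we have $|Z'|=|X|w_1+|Y|w_2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x+y+h$ is the sum of $R\subset A_0$ with $|R|\le3$, then $\{x,y\}\cup([h]\triangle R)$ is a word of type $(1,1)$ and size at most $6$.

(b) Otherwise $\{x,x',y,y'\}\cup([h]\triangle[h'])$ is a word of type $(2,2)$ and size at most $6$.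

(c) Otherwise $x+h=x'+h'$ and $y+h=y'+h''$ with $x\ne x'$ and $y\ne y'$. Adding the equations eliminates $h$, and $\{x,x',y,y'\}\cup([h']\triangle[h''])$ is a word of type $(2,2)$ and size at most $6$.

(d) Let $x+w=x'+w'$ with $x\ne x'$ and $w=y+h$, $w'=y'+h'$ in $W_1$, where $h,h'\in H_1$. By (b), $y=y'$, so $x+h=x'+h'$, although $h$ is $X$-simple. Hence $|X+W_1|=|X|w_1$, and the mirror image gives $|Y+W_2|=|Y|w_2$. If the two sets met, then $x+y+h=x'+y'+h'$ with $h\in H_1$, $h'\in H_2$, so $h\ne h'$. By (b), either $y=y'$ and $x+h=x'+h'$, although $h$ is $X$-simple, or $x=x'$ and $y'+h'=y+h$, although $h'$ is $Y$-simple.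
\end{proof}

The set $Z'$ may meet $Q(X)$, but only through pairs of free points, where trading is impossible. The surplus in Lemma~\ref{lem:triples} pays for this overlap as long as $W_2$ is not too large.

\begin{lemma}\label{lem:overlap}
Fix a splitting and $W_1,W_2$. If $|X|\ge15$ and $w_2\le|X|(|X|-7)/4$, then $|Q(X)\setminus Z'|\ge\kappa(|X|)$. If $|Y|\ge15$ and $w_1\le|Y|(|Y|-7)/4$, then $|Q(Y)\setminus Z'|\ge\kappa(|Y|)$.
\end{lemma}

\begin{proof}
By symmetry we prove the first statement. Let $F$ be the set of free points of $X$, and $\varphi=|F|$.

\emph{Step 1: if $x+y+h\in Q(X)$, then $y+h=f+f'$ with distinct $f,f'\in F$.} Let $x+y+h=x_1+x_2+x_3$ with $\{x_1,x_2,x_3\}$ admissible. If $x$ were none of the $x_i$, then $\{x,x_1,x_2,x_3,y\}\cup[h]$ would be a word of type $(4,1)$ and size at most $6$. So we may assume $x=x_1$, and $y+h=x_2+x_3$. If $x_2,x_3$ are not both free, Lemma~\ref{lem:conseq}(a) gives, after renaming, a $4$-word $\{x_2,a,a',a''\}$ in $X$ that avoids $x_3$. Then $\{a,a',a'',x_3,y\}\cup[h]$ is a word of type $(4,1)$ and size at most $6$. So $x_2,x_3\in F$.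

\emph{Step 2: if $y+h=f+f'$ and $\tilde y+\tilde h=f+f''$ with distinct $f,f',f''\in F$, then $y=\tilde y$ and $h\notin H_1$.} If $y\ne\tilde y$, then $\{f',f'',y,\tilde y\}\cup([h]\triangle[\tilde h])$ is a word of type $(2,2)$ and size at most $6$. So $y=\tilde y$, hence $f'+h=f''+\tilde h$ with $f'\ne f''$, and $h$ is not $X$-simple.

\emph{Step 3: counting.} An element of $(X+W_1)\cap Q(X)$ is $x+w$ with $w=y+h\in W_1$, $h\in H_1$, and $w=f+f'$ by Step 1. Distinct such $w$ come from distinct pairs $\{f,f'\}$, and these are disjoint by Step 2. So there are at most $\varphi/2$ such $w$, and $|(X+W_1)\cap Q(X)|\le|X|\varphi/2$. Next fix $w\in W_2$ and a representation $w=x+h$. If $y+w\in Q(X)$, then $y+h=f+f'$ by Step 1. Distinct such $y$ give distinct pairs, which are disjoint by Step 2. So $|(Y+W_2)\cap Q(X)|\le w_2\varphi/2$. With Lemma~\ref{lem:triples},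
\[
|Q(X)\setminus Z'|\ge\kappa(|X|)+\varphi\Big(\frac{|X|(|X|-3)}8-\frac{|X|+w_2}2\Big),
\]
and the bracket equals $\frac12\big(|X|(|X|-7)/4-w_2\big)\ge0$.
\end{proof}

\section{Five numerical inequalities}\label{sec:numbers}

The packing will lead to inequalities of the form $F_c\le8192$, where
\[
F_c=\sigma(n)+\kappa(N_1)+\kappa(N_2)+cN_1N_2
\]
and $c$ is the number of mixed sums found per pair $(x,y)$. The larger $k=n+1$ is, the larger a value of $c$ is available; it is also needed. Put
\[
c_0=0.7,\quad c_1=c_2=1,\quad c_3=1.1,\quad c_4=c_5=1.4,\quad c_6=c_7=1.7,\quad c_8=c_9=c_{10}=2 .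
\]
The length $91$ of $T$ enters the proof only through such numerical estimates.

\begin{lemma}\label{lem:numbers}
Let $n,N_1,N_2\ge0$ be integers with $n+N_1+N_2=91$ and $n\le36$.
\begin{itemize}
\item[(a)] If $n\le10$, then $F_{c_n}>8192$.
\item[(b)] $F_3>8192$.
\item[(c)] If $\min(N_1,N_2)\le20$, then $F_2>8234$.
\item[(d)] $\sigma(n)+\kappa(79-n)>8192$.
\item[(e)] $\sigma(n)+\kappa(77-n)+13(77-n)>8192$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\nu=(91-n)/2\ge27.5$ and $\delta=|N_1-N_2|/2$. Since $(\nu-2)/4>6$, identity \eqref{eq:delta} shows that for fixed $n$ and $c\le3$ the quantity $F_c$ is an increasing function of $\delta\ge0$. In particular $F_c\ge f_c(n):=\sigma(n)+2\kappa(\nu)+c\nu^2$. In the tables, summands are rounded down to one decimal, and the last column adds the displayed summands.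

(a) For fixed $c\ge0$ the function $f_c$ decreases on $0\le n\le10$. Indeed, the step from $n\le9$ to $n+1$ raises $\sigma$ by $1+n+\binom n2\le46$, while $\nu$ drops by $\frac12$, so $2\kappa(\nu)$ drops by $\kappa'(\xi)=(3\xi^2-12\xi+8)/24>\xi(\xi-4)/8>180$ for some $\xi>40$. So it suffices to test the largest $n$ for each value of $c$.
\[
\begin{array}{c|c|c|r|r|r|r}
n&\nu&c_n&\sigma(n)&2\kappa(\nu)&c_n\nu^2&\text{sum}\\ \hline
0&45.5&0.7&1&6844.9&1449.1&8295.0\\
2&44.5&1&4&6382.9&1980.2&8367.1\\
3&44&1.1&8&6160.0&2129.6&8297.6\\
5&43&1.4&26&5729.7&2588.6&8344.3\\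
7&42&1.7&64&5320.0&2998.8&8382.8\\
10&40.5&2&176&4742.7&3280.5&8199.2
\end{array}
\]

(b)--(e) In (c), let $M=\min(N_1,N_2)\le20$. Then $\delta=\nu-M\ge\nu-20>0$, so $F_2$ is at least its value at $\{N_1,N_2\}=\{20,71-n\}$, which is $\sigma(n)+\kappa(71-n)+240+40(71-n)$ because $\kappa(20)=240$. This function of $n$, the function $f_3(n)$ and the left sides of (d) and (e) are convex on $0\le n\le36$, because $\sigma''(n)=n\ge0$ and $\kappa$ is convex on $[2,\infty)$. If a convex function satisfies $f(n_0-1)\ge f(n_0)\le f(n_0+1)$, then $f(n_0)$ is its minimum over the integers. Three values therefore suffice in each case.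
\[
\begin{array}{c|c|l|r}
&n&\text{summands}&\text{sum}\\ \hline
&21&1562+2983.7+3675&8220.7\\
\text{(b)}\ \ \sigma(n)+2\kappa(\nu)+3\nu^2&22&1794+2849.8+3570.7&8214.5\\
&23&2048+2720+3468&8236.0\\ \hline
&23&2048+4048+2160&8256.0\\
\text{(c)}\ \ \sigma(n)+\kappa(71-n)+[240+40(71-n)]&24&2325+3789.3+2120&8234.3\\
&25&2626+3542+2080&8248.0\\ \hline
&25&2626+5850&8476.0\\
\text{(d)}\ \ \sigma(n)+\kappa(79-n)&26&2952+5518.6&8470.6\\
&27&3304+5200&8504.0\\ \hline
&24&2325+5518.6+689&8532.6\\
\text{(e)}\ \ \sigma(n)+\kappa(77-n)+13(77-n)&25&2626+5200+676&8502.0\\
&26&2952+4893.8+663&8508.8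
\end{array}
\]
In each group the middle value is the smallest, by far more than the rounding error, and it exceeds the stated bound.
\end{proof}

The margin is narrowest at $n=10$, where it is about $7$; this is why $c=2$ is abandoned for $n\ge11$ unless one of $N_1,N_2$ is small.

\section{The case without repeated vectors}\label{sec:sets}

Assume that $A_1$ and $A_2$ are sets. Take $X=A_1$, $Y=A_2$ and fix a splitting $H=H_1\cup H_2$. Let $I\subset\{1,2\}$ be such that $N_i\ge15$ and $w_{3-i}\le N_i(N_i-7)/4$ for $i\in I$. The sets $\Sigma$, $Z'$ and $Q(A_i)\setminus Z'$ ($i\in I$) are pairwise disjoint by Lemmas~\ref{lem:basic}(c) and~\ref{lem:mixed}(a). Lemmas~\ref{lem:basic}(a), \ref{lem:mixed}(d) and~\ref{lem:overlap} give their sizes, and so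
\begin{equation}\label{eq:packI}
\sigma(n)+\sum_{i\in I}\kappa(N_i)+N_1w_1+N_2w_2\le8192 .
\end{equation}
It remains to choose $W_1,W_2,I$ so that \eqref{eq:packI} fails. One choice is always available, the \emph{plain choice}: if $0\in H_1$ take $W_1=Y$, $W_2=\emptyset$, and if $0\in H_2$ take $W_1=\emptyset$, $W_2=X$. It has $N_1w_1+N_2w_2=N_1N_2$, $w_1\le N_2$ and $w_2\le N_1$. Let $M=\min(N_1,N_2)$ and $L=\max(N_1,N_2)=91-n-M$; then $L\ge28$ by Lemma~\ref{lem:basic}(a).

\medskip\noindent\textbf{$M\le14$.} Lemma~\ref{lem:triples} does not apply to the smaller set, so let $I$ consist of the index of the larger one. If $M\le12$, take $W_1=W_2=\emptyset$; as $L\ge79-n$, inequality \eqref{eq:packI} contradicts Lemma~\ref{lem:numbers}(d). If $M\in\{13,14\}$, make the plain choice, which is permitted because $(L-7)/4>1$. Now $L\ge77-n$ and $ML\ge13(77-n)$, and \eqref{eq:packI} contradicts Lemma~\ref{lem:numbers}(e).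

\medskip\noindent\textbf{$M\ge15$.} Take $I=\{1,2\}$. As $(15-7)/4=2$ and $(19-7)/4=3$, this is permitted if $w_1\le2N_2$ and $w_2\le2N_1$, and for $M\ge19$ also if $w_1\le3N_2$ and $w_2\le3N_1$. If in addition $N_1w_1+N_2w_2\ge cN_1N_2$, then \eqref{eq:packI} gives $F_c\le8192$. All subsets of $H$ are Sidon sets, so Lemma~\ref{lem:sumset}(a) applies to them.

\emph{$n\le2$.} The plain choice gives $c=1\ge c_n$, against Lemma~\ref{lem:numbers}(a).

\emph{$3\le n\le10$, or $n\ge11$ and $M\le20$.} Put $c=c_n$ in the first case and $c=2$ in the second; reaching this $c\le2$ contradicts Lemma~\ref{lem:numbers}(a) or (c). If $H_1$ and $H_2$ are both nonempty, take $W_1=Y+h_1$ and $W_2=X+h_2$ with $h_i\in H_i$; then $N_1w_1+N_2w_2=2N_1N_2$. If $H=H_1$, apply Lemma~\ref{lem:sumset}(a) to $Y$ and a subset of $H$ with $j$ elements, where $j=4$ for $n=3$, $j=5$ for $n=4,5$, $j=6$ for $n=6,7$ and $j=8$ for $n\ge8$; in each case $j\le n+1$. By the first line of \eqref{eq:lambda}, $|Y+H|\ge cN_2$. So we can choose $W_1\subset Y+H$ with $w_1=\lceil cN_2\rceil\le2N_2$, and $W_2=\emptyset$. If $H=H_2$, do the same with $X$ and $W_2$.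

\emph{$n\ge11$ and $M\ge21$.} Now $k\ge12$, and reaching $c=3$ contradicts Lemma~\ref{lem:numbers}(b). We use the second line of \eqref{eq:lambda}. If $H=H_1$, then $|Y+H_1|>3N_2$, and we take $w_1=3N_2$, $w_2=0$. If $|H_1|\ge7$ and $H_2\ne\emptyset$, then $|Y+H_1|>2N_2$, and we take $w_1=2N_2$ and $W_2=X+h$ with $h\in H_2$, so $w_2=N_1$. The cases $H=H_2$, and $|H_2|\ge7$ with $H_1\ne\emptyset$, are the mirror images. In the remaining case $|H_1|,|H_2|\le6$, hence $|H_1|=|H_2|=6$, and we take $w_1=\lceil1.5N_2\rceil$, $w_2=\lceil1.5N_1\rceil$. Each time $N_1w_1+N_2w_2\ge3N_1N_2$, $w_1\le3N_2$ and $w_2\le3N_1$.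

\medskip So $A_1$ and $A_2$ cannot both be sets.

\section{The case of a repeated vector}\label{sec:repeat}

By symmetry, assume that two terms $a\ne a'$ of $A_1$ have the same vector. We can no longer apply Section~\ref{sec:blocks} to all of $A_1$ and must discard up to six terms. In return, $\{a,a'\}$ is a $2$-word of class $2$, which can be added to any word disjoint from it. So $(\star)$ gives a new restriction:
\begin{itemize}
\item[$(\star\star)$] \emph{No word of size at most $4$ that is disjoint from $\{a,a'\}$ has class $1$.}
\end{itemize}
It excludes in particular the types $(0,2)$, $(2,1)$ and $(4,0)$. Type $(0,2)$ shows that $A_2$ is a set; put $Y=A_2$.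

\emph{The set $X$.} Let $\mu_v$ be the multiplicity of $v$ in $A_1$. Three disjoint $2$-words in $A_1$ would form a $6$-word, so $\sum_v\lfloor\mu_v/2\rfloor\le2$. Thus either one vector is repeated, at most $5$ times, or two vectors are, at most $3$ times each. At most six terms of $A_1$, among them $a$ and $a'$, have a repeated vector. Let $X$ consist of $J=\max(N_1-6,0)$ of the other terms. It is a set disjoint from $\{a,a'\}$, and it has no $4$-word by type $(4,0)$ and no $6$-word. Two different triples in $X$ with equal sum would differ by a word of size $2$, $4$ or $6$, so $|3X|=\binom J3$. With Lemma~\ref{lem:basic},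
\begin{equation}\label{eq:packII0}
\sigma(n)+\binom J3\le8192 .
\end{equation}

\emph{The mixed sums.} Every $h\in H$ is $Y$-simple, since $y+h=y'+h'$ with $y\ne y'$ gives the word $\{y,y'\}\cup([h]\triangle[h'])$ of type $(0,2)$ and size at most $4$. So $H_1=\emptyset$, $H_2=H$ is a splitting. Take $W_1=\emptyset$ and $W_2=X+H$; then $Z'=Z$ and $|Z|=N_2|X+H|$ by Lemma~\ref{lem:mixed}(d). All points of $X$ are free, so trading is impossible in $X$, but $(\star\star)$ makes it unnecessary: $Z\cap3X=\emptyset$. Indeed, let $x+y+h=x_1+x_2+x_3$ with distinct $x_i\in X$. If $x$ is none of the $x_i$, then $\{x,x_1,x_2,x_3,y\}\cup[h]$ is a word of type $(4,1)$ and size at most $6$, against $(\star)$. If, say, $x=x_1$, then $\{x_2,x_3,y\}\cup[h]$ is a word of type $(2,1)$ and size at most $4$, against $(\star\star)$.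

If $N_2\ge15$, Lemma~\ref{lem:overlap} applies to $Y$ because $w_1=0$. The sets $\Sigma$, $3X$, $Q(Y)\setminus Z$ and $Z$ are pairwise disjoint, so
\begin{equation}\label{eq:packII}
\sigma(n)+\binom J3+\kappa(N_2)+N_2|X+H|\le8192\qquad(N_2\ge15).
\end{equation}
To compare this with $F_c$ for $N_1\ge15$, where $J=N_1-6\ge9$, we need two estimates. First,
\begin{equation}\label{eq:binomkappa}
\binom J3\ge\kappa(J+6)\quad(J\ge10),\qquad \binom93=84>\kappa(15)-6=83.375 .
\end{equation}
Indeed, $24\binom J3-24\kappa(J+6)=4J(J-1)(J-2)-(J+6)(J+4)(J+2)=3J^2(J-8)-36J-48$, and for $J\ge10$ we have $3J^2(J-8)\ge6J^2\ge60J>36J+48$. So the absence of $4$-words makes up for the six lost terms. Second, Lemma~\ref{lem:sumset}(b) gives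
\begin{equation}\label{eq:q}
|X+H|\ge q(J,k)\,N_1,\qquad q(J,k)=\frac J{J+6}\cdot\frac{Jk}{J+2k-2},
\end{equation}
and for $J\ge2$, $k\ge1$ both factors are nondecreasing in $J$ and in $k$.

\medskip\noindent\textbf{$N_2\le14$.} Then $N_1\ge77-n$ and $J\ge71-n$. If $n\le33$, then $\binom J3\ge\binom{38}3=8436$. If $34\le n\le36$, then $\sigma(n)+\binom J3\ge\sigma(34)+\binom{35}3=6580+6545$. Both contradict \eqref{eq:packII0}.

\medskip\noindent\textbf{$N_2\ge61$.} Since $\kappa(61)=61\cdot59\cdot57/24>8547$, inequality \eqref{eq:packII} fails.

\medskip\noindent\textbf{$15\le N_2\le60$.} We distinguish four ranges of $N_1$.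

\emph{$N_1\le12$.} Then $N_2\ge79-n$, and \eqref{eq:packII} contradicts Lemma~\ref{lem:numbers}(d).

\emph{$N_1\in\{13,14\}$.} Then $n\ge91-14-60=17$ and $X\ne\emptyset$, so $|X+H|\ge k\ge18$. As $N_2\ge77-n$, inequality \eqref{eq:packII} contradicts Lemma~\ref{lem:numbers}(e).

\emph{$15\le N_1\le20$.} Then $n\ge91-20-60=11$, so $k\ge12$ and $q(J,k)\ge q(9,12)=\frac{972}{465}>2$. By \eqref{eq:binomkappa} and \eqref{eq:q} the left side of \eqref{eq:packII} is at least $F_2-6$, which exceeds $8228$ by Lemma~\ref{lem:numbers}(c).

\emph{$N_1\ge21$.} Then $J\ge15$ and $\binom J3\ge\kappa(N_1)$, so \eqref{eq:packII} gives $F_c\le8192$ for every $c\le q(15,k)$. We have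
\[
q(15,1)=\tfrac57>0.7,\qquad q(15,2)=\tfrac{450}{357}>1,\qquad q(15,4)=\tfrac{900}{441}>2,\qquad q(15,12)=\tfrac{2700}{777}>3 .
\]
As $k=n+1$, this allows $c=c_n$ for $n=0$, for $n=1,2$ and for $3\le n\le10$, against Lemma~\ref{lem:numbers}(a), and $c=3$ for $n\ge11$, against Lemma~\ref{lem:numbers}(b).

\medskip So a repeated vector is impossible as well. By this section and Section~\ref{sec:sets} the sequence $T$ does not exist, and $\rho(G)\le91$. Together with Proposition~\ref{prop:lower} this proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{ZS}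
\emph{Zero-Sum Problems In Abelian Groups},
\texttt{http://www.combinatorics.net.cn/CGTworkshop06/abstract/pdf/gaowd2.pdf}

\end{thebibliography}
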